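# Schatten-norm minimizers and the strict spectral approximant

## A counterexample and a classification

Fix a matrix $A\in\mathbb C^{m\times n}$ and a linear subspace $\mathcal M\subset\mathbb C^{m\times n}$. For $1<p<\infty$ let $X_p\in\mathcal M$ be the unique matrix of $\mathcal M$ closest to $A$ in the Schatten norm $\|\cdot\|_p$, and let $X_\infty\in\mathcal M$ be the strict spectral approximant of $A$, the matrix whose residual $A-X_\infty$ has the lexicographically smallest vector of singular values. (Both are defined carefully in the next section.) Write $E_{ij}$ for the matrix units.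

**Theorem 1 (counterexample).** In $\mathbb C^{3\times 3}$ let
$$A=E_{11}+E_{22},\qquad \mathcal M=\operatorname{span}\{G_1,G_2\},\qquad G_1=E_{11}-2E_{22}+E_{13}+E_{31},\qquad G_2=E_{33}.$$
Then the strict spectral approximant is $X_\infty=0$, but $\lim_{p\to\infty}X_p=E_{33}\neq X_\infty$.

**Theorem 2 (classification).** Let $m,n\ge1$ and $0\le d\le mn$. The assertion "$\lim_{p\to\infty} X_p=X_\infty$ for all $A\in\mathbb C^{m\times n}$ and all $\mathcal M\subset\mathbb C^{m\times n}$ with $\dim\mathcal M=d$" is true if and only if
$$\min(m,n)\le 2\quad\text{or}\quad d\in\{0,1,mn-1,mn\}.$$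
The same classification holds, with the same proofs, for real matrices and real subspaces.

What is being asked? The spectral norm usually has many best approximants of $A$ in $\mathcal M$. There are two sensible ways to single one out. One can break ties by hand: among all approximants that minimize the largest singular value of the residual, minimize the second, then the third, and so on. Or one can approach $p=\infty$ through the norms with finite $p$, each of which has a unique minimizer, and see where the minimizers go. The conjecture, posed in "On some known and open matrix nearness problems" (https://cs.pwr.edu.pl/zietak/talks/berlin_2008.pdf), says that the two recipes agree: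
$$\lim_{p\to\infty}X_p=X_\infty .$$
Theorem 1 says that it is false. Note how it fails: the limit exists, it is a best approximant in the spectral norm, and it is simply the wrong one. Theorem 2 says exactly for which sizes and dimensions the conjecture can fail. For $3\times3$ matrices it always holds when $d\in\{0,1,8,9\}$, and for each $d$ from $2$ to $7$ there is a counterexample.

## Singular value vectors, Schatten norms and lexicographic order

Let $k=\min(m,n)$. For $Y\in\mathbb C^{m\times n}$ let $\sigma(Y)=[\sigma_1(Y),\dots,\sigma_k(Y)]$ be its singular values in nonincreasing order. For $1\le p\le\infty$ the $c_p$ (Schatten) norm is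
$$\|Y\|_p=\|\sigma(Y)\|_p=\Big(\sum_j\sigma_j(Y)^p\Big)^{1/p}.$$
For $p=\infty$ this is the spectral norm $\sigma_1(Y)$, for $p=2$ the Frobenius norm, for $p=1$ the trace norm. Clearly
$$\|Y\|_\infty\le\|Y\|_p\le k^{1/p}\|Y\|_\infty. \tag{1}$$

We use the following textbook facts.

- Each $\sigma_j$ is a continuous function of the matrix, and $\sigma(UYV)=\sigma(Y)$ for unitary $U,V$.
- For $1<p<\infty$ the norm $\|\cdot\|_p$ is strictly convex: if $\|R\|_p=\|R'\|_p$ and $R\ne R'$, then $\|\tfrac12(R+R')\|_p<\|R\|_p$. Hence $\min_{X\in\mathcal M}\|A-X\|_p$, which exists by compactness, is attained at a single matrix $X_p$.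
- The Ky Fan inequality: $\sum_{i\le j}\sigma_i(X+Y)\le\sum_{i\le j}\sigma_i(X)+\sum_{i\le j}\sigma_i(Y)$ for each $j$.
- Hölder: $|\operatorname{tr}(H^*R)|\le\|H\|_q\|R\|_p$ if $\frac1p+\frac1q=1$; and von Neumann's trace inequality $|\operatorname{tr}(H^*R)|\le\sum_j\sigma_j(H)\sigma_j(R)$.

**Definition.** A matrix $B\in\mathcal M$ is a *strict spectral approximant* of $A$ if $\sigma(A-B)$ is minimal, in the ordinary lexicographic order, in the set $\{\sigma(A-X):X\in\mathcal M\}$.

In this order the first position where two vectors differ decides, so $[3,3,2,0]$ is bigger than $[3,2,2,2]$. A small example: in $\mathbb C^{2\times2}$ take $A=E_{11}$ and $\mathcal M=\operatorname{span}\{E_{22}\}$. The residuals are $\operatorname{diag}(1,-x)$. The spectral norm is $\max(1,|x|)$, so every $x$ with $|x|\le1$ gives a best spectral approximant. For these the singular value vector is $[1,|x|]$, so the strict one is $x=0$. Here $X_p=0$ for all $p$ as well, because $\|\operatorname{diag}(1,-x)\|_p^p=1+|x|^p$.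

It is convenient to speak of residuals. From now on
$$R=A-X\in A+\mathcal M,\qquad R_p=A-X_p,\qquad E=\min\{\|R\|_\infty:R\in A+\mathcal M\},$$
$$K=\{R\in A+\mathcal M:\|R\|_\infty=E\}.$$
The set $K$ is nonempty, compact and convex. The *strict residual* is $A-X_\infty$; it has $\sigma_1=E$, so it lies in $K$.

**Lemma 3.** The $R_p$ stay bounded as $p\to\infty$, and each of their limit points lies in $K$. In particular, if $K$ has a single element, then $R_p$ converges to it and it is the strict residual.

*Proof.* Take $R'\in K$. By (1) and the minimality of $R_p$,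
$$\|R_p\|_\infty\le\|R_p\|_p\le\|R'\|_p\le k^{1/p}E .$$
So $R_p$ is bounded, and a limit point $R$ satisfies $\|R\|_\infty\le E$. Since $A+\mathcal M$ is closed, $R\in K$. The last sentence follows because the strict residual lies in $K$, and a bounded family with only one possible limit point converges to it. $\square$

**Lemma 4.** The strict spectral approximant exists and is unique.

*Proof.* For existence, put $K_1=K$ and let $K_j$ be the set where $\sigma_j$ attains its minimum on $K_{j-1}$. By continuity of the $\sigma_j$ all these sets are compact and nonempty, and any element of $K_k$ is a lexicographically minimal residual.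

For uniqueness, let $R,R'$ both be lexicographically minimal residuals. Then $\sigma(R)=\sigma(R')$. Let $S=\frac12(R+R')$, which is again a residual. Suppose $\sigma(S)\ne\sigma(R)$ and let $j$ be the first index where they differ. Minimality of $R$ gives $\sigma_j(S)>\sigma_j(R)$, hence $\sum_{i\le j}\sigma_i(S)>\sum_{i\le j}\sigma_i(R)$. But Ky Fan gives
$$\sum_{i\le j}\sigma_i(S)\le\tfrac12\sum_{i\le j}\big(\sigma_i(R)+\sigma_i(R')\big)=\sum_{i\le j}\sigma_i(R),$$
a contradiction. So $\sigma(S)=\sigma(R)=\sigma(R')$, and therefore $\|S\|_2=\|R\|_2=\|R'\|_2$. Strict convexity of the Frobenius norm gives $R=R'$. $\square$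

The next lemma explains why anyone would expect the conjecture to be true.

**Lemma 5.** Let $a,b$ be nonincreasing nonnegative vectors of the same length $\ell$. Then $a$ is lexicographically smaller than $b$ if and only if $\sum a_i^p<\sum b_i^p$ for all large $p$.

*Proof.* Let $a$ be lexicographically smaller than $b$, with first difference at index $j$, so $b_j>a_j\ge0$. Since $a_i\le a_j$ for $i\ge j$,
$$\sum_i b_i^p-\sum_i a_i^p=\sum_{i\ge j}(b_i^p-a_i^p)\ge b_j^p-\ell\,a_j^p,$$
which is positive for all large $p$. Conversely, if $a$ is not smaller than $b$, then $a=b$, and the sums are equal, or $b$ is smaller than $a$, and by what we proved the inequality goes the other way for large $p$. $\square$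

Together with Lemma 4 this gives the known result quoted with the problem: $\widehat X$ is a strict spectral approximant if and only if for every $X\in\mathcal M$, $X\ne\widehat X$, there is $p_0(X)$ with $\|A-X\|_p>\|A-\widehat X\|_p$ for all $p\ge p_0(X)$. So $X_\infty$ eventually beats every fixed competitor. The catch is that $p_0(X)$ depends on $X$, while $X_p$ is a competitor that moves with $p$.

## Peeling off singular values, and where the peeling stops

Three families of cases need almost no work.

**The cases $d=0$ and $d=mn$.** If $\mathcal M=\{0\}$, then $X_p=X_\infty=0$. If $\mathcal M=\mathbb C^{m\times n}$, then $X_p=X_\infty=A$.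

**The case $\min(m,n)=1$.** There is only one singular value, so all $c_p$ norms coincide with $\sigma_1$, and $X_p=X_\infty$ for all $p$.

**The case $\min(m,n)=2$.** Let $R_*$ be the strict residual and $\sigma(R_*)=(E,s_*)$. Since $R_p$ is the $c_p$-minimizer,
$$\sigma_1(R_p)^p+\sigma_2(R_p)^p\le E^p+s_*^p .$$
By definition of $E$ we have $\sigma_1(R_p)\ge E$. Cancel: $\sigma_2(R_p)\le s_*$. Now let $R$ be any limit point of $R_p$. By Lemma 3, $\sigma_1(R)=E$, and by continuity $\sigma_2(R)\le s_*$. So $\sigma(R)$ is lexicographically at most $\sigma(R_*)$, and $R=R_*$ by Lemma 4. Since $R_p$ is bounded, $R_p\to R_*$. $\square$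

The obvious plan is to continue: peel off one singular value after another. Let $k=3$ and $\sigma(R_*)=(E,s_2,s_3)$. The first cancellation works as before and gives
$$\sigma_2(R_p)^p+\sigma_3(R_p)^p\le s_2^p+s_3^p\le 2s_2^p .$$
So $\sigma_2(R_p)\le2^{1/p}s_2$, and a limit point $R$ has $\sigma_1(R)=E$ and $\sigma_2(R)\le s_2$, hence $\sigma_2(R)=s_2$ because $R_*$ is lexicographically minimal. So far, so good: the first two singular values of any limit point are right.

To get $\sigma_3$ we want to cancel again, and for this we need $\sigma_2(R_p)\ge s_2$ *for finite $p$*. Here the argument stops. We know only that $\sigma(R_p)$ is lexicographically at least $\sigma(R_*)$. If $\sigma_1(R_p)$ is slightly larger than $E$, then $\sigma_2(R_p)$ may be slightly smaller than $s_2$. "Slightly" is not harmless: if $\sigma_2(R_p)=s_2(1-c/p)$, then $\sigma_2(R_p)^p\approx e^{-c}s_2^p$, a loss by a constant factor, and the slack $(1-e^{-c})s_2^p$ would pay for a third singular value very near $s_2$. The inequality no longer bounds $\sigma_3$ below $s_2$.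

## A trade of size $1/p$ and a coupling of size $1/p^2$

Can such a trade really occur, and can it drive $\sigma_3$ away from $s_3$? Let us try small examples in $\mathbb C^{3\times3}$ with $A=E_{11}+E_{22}$.

*A trade alone.* Let $\mathcal M=\operatorname{span}\{E_{11}-2E_{22},\,E_{33}\}$. The residuals are $\operatorname{diag}(1+y,1-2y,w)$. If $|1+y|\le1$ and $|1-2y|\le1$, then $2\operatorname{Re}y+|y|^2\le0$ and $|y|^2\le\operatorname{Re}y$, so $3|y|^2\le0$ and $y=0$. Hence $E=1$, $K=\{\operatorname{diag}(1,1,w):|w|\le1\}$, and the strict residual has $w=0$. For finite $p$ we minimize $|1+y|^p+|1-2y|^p+|w|^p$, so $w_p=0$ exactly. The derivative in real $y$ at $0$ is $p-2p=-p$, so $y_p\ne0$: the trade does take place. With $y=u/p$ the first two terms tend to $e^u+e^{-2u}$, which is below $2$ for suitable $u>0$. But $w$ does not care. By Lemma 3, $y_p\to0$, and the conjecture holds here.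

*A coupling alone.* Let $\mathcal M=\operatorname{span}\{E_{13}+E_{31},\,E_{33}\}$. The residual has singular value $1$ from position $(2,2)$, together with those of $\begin{pmatrix}1&y\\y&w\end{pmatrix}$. This block has spectral norm at least $1$, so $\|R\|_p^p\ge2=\|A\|_p^p$, and $X_p=0$ for all $p$. Moreover $\sigma(R)$ has its first two entries at least $1$, so it is lexicographically at least $(1,1,0)=\sigma(A)$, and $X_\infty=0$ too. Again no counterexample.

*Both together.* The matrix $G_1=E_{11}-2E_{22}+E_{13}+E_{31}$ of Theorem 1 ties the trade to the coupling: the parameter $y$ wants to be of order $1/p$ because of the trade, and then it is forced to appear off the diagonal. The residual $A+yG_1+wG_2$ splits, after reordering, into $1-2y$ and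
$$B(y,w)=\begin{pmatrix}1+y&y\\ y&w\end{pmatrix}.$$
Take $w\in(-1,1)$ fixed and $y>0$ small. The larger eigenvalue satisfies $(\lambda_1-1-y)(\lambda_1-w)=y^2$, so
$$\lambda_1=1+y+\frac{y^2}{\lambda_1-w}\approx1+y+\frac{y^2}{1-w}.$$
With $y$ of order $1/p$, the last term changes $\lambda_1^p$ by about a constant times $p\,y^2/(1-w)$, which is of order $\frac1p\cdot\frac1{1-w}$. This is tiny, and it decreases if $w$ moves towards $-1$. The direct price for $w$ is $|\lambda_2|^p\approx|w|^p$, which is *exponentially* small. So a gain of order $1/p$ outweighs the price, and $w$ is pushed all the way to $-1$. The rest of the counterexample is to make this rigorous.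

## Failure for $m,n\ge3$ and $2\le d\le mn-2$

We treat all sizes at once by adding directions that symmetry makes irrelevant. Let $m,n\ge3$, let $A,G_1,G_2$ be given by the formulas of Theorem 1 with $E_{ij}\in\mathbb C^{m\times n}$, and let
$$T=\{E_{12},E_{21},E_{23},E_{32}\}\cup\{E_{13}-E_{31}\}\cup\{E_{ij}:i>3\text{ or }j>3\}.$$
Then $|T|=4+1+(mn-9)=mn-4$, and $\{G_1,G_2\}\cup T$ is linearly independent: $G_1$ is the only element with an $E_{11}$ component, and the others visibly use different matrix units. For any subset $S\subset T$ let
$$\mathcal M=\operatorname{span}(\{G_1,G_2\}\cup S),\qquad \dim\mathcal M=2+|S| .$$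
As $S$ varies, $\dim\mathcal M$ takes every value in $\{2,\dots,mn-2\}$. Theorem 1 is $m=n=3$, $S=\emptyset$.

**Proposition 6.** For every such $\mathcal M$ we have $X_\infty=0$ and $X_p\to E_{33}$ as $p\to\infty$.

This gives Theorem 1, and the "only if" part of Theorem 2, since the triples excluded there are exactly those with $\min(m,n)\ge3$ and $2\le d\le mn-2$. The proof has four steps.

**Step 1: the set $K$ and the strict approximant.** The purpose is to see that $X_\infty=0$, and that $y$ is forced to be $0$ in the limit.

Let $R\in A+\mathcal M$ with $\|R\|_\infty\le1$, and let $y\in\mathbb C$ be its $G_1$-coefficient. No other generator touches positions $(1,1)$ and $(2,2)$, so $r_{11}=1+y$ and $r_{22}=1-2y$. Entries are bounded by the spectral norm. From $|1+y|\le1$ we get $2\operatorname{Re}y+|y|^2\le0$. From $|1-2y|\le1$ we get $-4\operatorname{Re}y+4|y|^2\le0$, that is, $|y|^2\le\operatorname{Re}y$. Hence $3|y|^2\le2\operatorname{Re}y+|y|^2\le0$, and $y=0$.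

So $r_{11}=r_{22}=1$. Rows and columns of $R$ have Euclidean norm at most $1$, so all other entries in rows $1,2$ and in columns $1,2$ vanish. Thus
$$R=I_2\oplus W,\qquad\|W\|_\infty\le1,\qquad\sigma(R)=(1,1,\sigma(W)).$$
This is lexicographically at least $(1,1,0,\dots,0)=\sigma(A)$, with equality only for $W=0$, that is, $R=A$. Residuals with $\|R\|_\infty>1$ are lexicographically larger than $A$. So the strict residual is $A$, and $X_\infty=0$.

Moreover no residual has norm below $1$, so $E=1$, and every $R\in K$ has $y=0$. Its $(3,3)$ entry, which is the $G_2$-coefficient, has modulus at most $1$.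

**Step 2: reduction to two real parameters.** The purpose is to show that the directions in $S$ play no role, nor do complex coefficients.

Principle: if a map of $A+\mathcal M$ into itself preserves singular values, then it sends $R_p$ to another $c_p$-minimizer, so it fixes $R_p$ by uniqueness. We apply this several times.

*Entries outside the leading $3\times3$ block.* Multiply from the left by $\operatorname{diag}(1,1,1,-1,\dots,-1)$ of size $m$. This is unitary. It fixes $A$, $G_1$, $G_2$ and all elements of $T$ in the leading $3\times3$ block, and it sends each $E_{ij}$ outside the block to $\pm E_{ij}$. So it maps $A+\mathcal M$ into itself, and it negates every entry with $i>3$. Hence these entries of $R_p$ vanish. Multiplying from the right by the same type of matrix of size $n$, we see that the entries with $j>3$ vanish.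

*The entries $(1,2),(2,1),(2,3),(3,2)$.* Consider $R\mapsto DRD'$ with $D,D'=\operatorname{diag}(1,-1,1,\dots,1)$ of sizes $m$ and $n$. The entry $r_{ij}$ changes sign exactly if one, and only one, of $i,j$ equals $2$. So $A,G_1,G_2,E_{13}-E_{31}$ are fixed, $E_{12},E_{21},E_{23},E_{32}$ are negated, and each $E_{ij}$ outside the leading block goes to $\pm E_{ij}$. Again $A+\mathcal M$ is preserved, and the four entries of $R_p$ vanish.

*The direction $E_{13}-E_{31}$.* We now have
$$R_p=A+yG_1+wG_2+z(E_{13}-E_{31}),$$
with $z=0$ if $E_{13}-E_{31}\notin S$. This matrix vanishes outside the leading block, so transposing that block does not change its singular values. The result is $A+yG_1+wG_2-z(E_{13}-E_{31})$, which lies in $A+\mathcal M$. By uniqueness of the minimizer it equals $R_p$, so $z=0$.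

*Reality.* $A$ and all generators are real, so entrywise complex conjugation preserves $A+\mathcal M$, and it preserves singular values. So $y,w$ are real.

Hence $R_p=A+y_pG_1+w_pG_2$ with $y_p,w_p\in\mathbb R$. The leading block of $A+yG_1+wG_2$ is
$$\begin{pmatrix}1+y&0&y\\0&1-2y&0\\y&0&w\end{pmatrix},$$
so for real $y,w$ its singular values are $|\lambda_1|,|\lambda_2|,|1-2y|$, where $\lambda_1\ge\lambda_2$ are the eigenvalues of the real symmetric matrix $B(y,w)$ above. Thus $(y_p,w_p)$ minimizes over $\mathbb R^2$
$$F_p(y,w)=|\lambda_1|^p+|\lambda_2|^p+|1-2y|^p. \tag{2}$$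
By Lemma 3 and Step 1, $w_p$ is bounded, $y_p\to0$, and all limit points of $w_p$ lie in $[-1,1]$.

**Step 3: $p\,y_p\to\eta:=\frac13\log2$.** The purpose is to show that the trade really happens at scale $1/p$; we need in particular a lower bound $y_p\ge c_0/p$ for the coupling.

Put $\psi(u)=e^u+e^{-2u}$. It is strictly convex, and $\psi'(u)=e^u-2e^{-2u}$ vanishes exactly when $e^{3u}=2$. So $\eta$ is its unique minimizer, and $\psi(\eta)=2^{1/3}+2^{-2/3}=\frac32\,2^{1/3}<2$.

*Upper bound for the minimum.* Test with $y=\eta/p>0$ and $w=0$. The largest eigenvalue is at least each diagonal entry, so $\lambda_1\ge1+y\ge1$. Trace and determinant give $\lambda_1+\lambda_2=1+y$ and $\lambda_1\lambda_2=-y^2$. So $|\lambda_2|=y^2/\lambda_1\le y^2$, and $\lambda_1=1+y+|\lambda_2|\le1+y+y^2$. With $1+x\le e^x$ we get, for $p>2\eta$ (so that $1-2y>0$),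
$$F_p(y_p,w_p)\le F_p(\eta/p,0)\le e^{\eta+\eta^2/p}+(\eta/p)^{2p}+e^{-2\eta}\longrightarrow\psi(\eta). \tag{3}$$

*Lower bound.* The spectral norm of $B(y,w)$, which is $\max(|\lambda_1|,|\lambda_2|)$, is at least $|1+y|$. So
$$F_p(y_p,w_p)\ge|1+y_p|^p+|1-2y_p|^p .$$
Let $u\in[-\infty,\infty]$ be a limit point of $p\,y_p$, and pass to the corresponding subsequence. Recall $y_p\to0$. If $u$ is finite, then $p\log(1+y_p)\to u$ and $p\log(1-2y_p)\to-2u$, so the right side tends to $\psi(u)$. If $u=+\infty$, then $p\log(1+y_p)\ge\frac12p\,y_p\to\infty$ for small $y_p>0$. If $u=-\infty$, then $p\log(1-2y_p)=p\log(1+2|y_p|)\ge p|y_p|\to\infty$. In the last two cases the right side tends to $+\infty$, which contradicts (3). So $u$ is finite, (3) gives $\psi(u)\le\psi(\eta)$, and $u=\eta$. As every limit point in $[-\infty,\infty]$ equals $\eta$, we have $p\,y_p\to\eta$.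

In particular, with $c_0=\eta/2>0$, for all large $p$
$$y_p\ge\frac{c_0}{p}>0. \tag{4}$$
This also shows what is wrong with the fixed competitor argument of Lemma 5. By (3) the residual $A+\frac{\eta}{p}G_1$ has $c_p$ norm below that of $A$ for large $p$, since $\|A\|_p^p=2>\psi(\eta)$. So for $X=-\frac{\eta}{p}G_1$ the threshold $p_0(X)$ must exceed $p$, although $X\to0$.

**Step 4: $w_p\to-1$.** The purpose is to make the heuristic comparison rigorous: a gain of order $1/p$ against an exponentially small price.

Suppose $w_p\not\to-1$. Limit points of $w_p$ lie in $[-1,1]$, so along some sequence $p\to\infty$ we have $w_p\to\omega\in(-1,1]$. Choose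
$$-1<w'<w''<\omega .$$
Then $w''<1$, and along the sequence $w_p>w''$ eventually. We compare the minimizer with the point $(y_p,w')$. Write $\lambda_1(w)\ge\lambda_2(w)$ for the eigenvalues of $B(y_p,w)$; all statements are for large $p$ in the sequence.

By the Rayleigh quotient, $\lambda_1(w)$ is nondecreasing in $w$ and at least $1+y_p$. With (4),
$$\lambda_1(w_p)\ge\lambda_1(w'')\ge\lambda_1(w')\ge1+y_p\ge1 .$$
For $w\in\{w',w''\}$ we have $\lambda_1(w)-w>0$, and the characteristic equation $(\lambda_1-1-y_p)(\lambda_1-w)=y_p^2$ gives $\lambda_1(w)=1+y_p+y_p^2/(\lambda_1(w)-w)$. Subtract: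
$$\lambda_1(w'')-\lambda_1(w')=y_p^2\left[\frac1{\lambda_1(w'')-w''}-\frac1{\lambda_1(w')-w'}\right].$$
For fixed $w\in(-1,1)$ the matrix $B(y_p,w)$ tends to $\operatorname{diag}(1,w)$, so $\lambda_1(w)\to1$ and $\lambda_2(w)\to w$. The bracket therefore tends to
$$2\kappa:=\frac1{1-w''}-\frac1{1-w'}>0,$$
and $\lambda_1(w'')-\lambda_1(w')\ge\kappa y_p^2$ eventually. Fix $\rho\in(|w'|,1)$; then $|\lambda_2(w')|\le\rho$ eventually.

By the mean value theorem, $a^p-b^p\ge p(a-b)$ for $a\ge b\ge1$. In the difference of the values of $F_p$ the term $|1-2y_p|^p$ cancels, and we may drop $|\lambda_2(w_p)|^p\ge0$: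
$$F_p(y_p,w_p)-F_p(y_p,w')\ge\lambda_1(w'')^p-\lambda_1(w')^p-|\lambda_2(w')|^p\ge p\,\kappa\,y_p^2-\rho^p\ge\frac{\kappa c_0^2}{p}-\rho^p .$$
The last inequality is (4). The right side is positive for large $p$, which contradicts the minimality of $(y_p,w_p)$. Hence $w_p\to-1$.

Finally $X_p=A-R_p=-y_pG_1-w_pG_2\to G_2=E_{33}$, while $X_\infty=0$. This proves Proposition 6, hence Theorem 1 and the "only if" part of Theorem 2. $\blacksquare$

*Remark.* For $m=n=3$ we have $A-X_p\to\operatorname{diag}(1,1,-1)$, with singular value vector $[1,1,1]$. Every residual in $K$ has singular values at most $1$, so this is the lexicographically *largest* vector among all spectral approximants. The strict one has $[1,1,0]$.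

## One-dimensional subspaces: splitting off a common singular pair

We turn to the "if" part of Theorem 2. The cases $d\in\{0,mn\}$ and $\min(m,n)\le2$ were settled above. In the case $d=1$ the peeling can be repaired. When $K$ has more than one point, we split off a whole singular pair that is the same for every residual, so the first singular value contributes an exact constant to the norm and no trade is possible.

**Proposition 7.** If $\dim\mathcal M=1$, then $X_p\to X_\infty$.

Let $\mathcal M=\operatorname{span}\{G\}$ with $G\ne0$, so that residuals are $A+tG$ with $t\in\mathbb C$. We use induction on $\min(m,n)$. The case $\min(m,n)=1$ is done, so let $\min(m,n)\ge2$. If $K$ is a singleton, Lemma 3 gives the claim. Otherwise $E>0$ (if $E=0$, then $K=\{0\}$). Dividing $A$ by $E$ divides $E$, all $X_p$ and $X_\infty$ by the same number, so we may assume $E=1$.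

**Step 1: a common singular pair.** The purpose is to find unit vectors $u,v$ such that $(A+tG)u=v$ and $(A+tG)^*v=u$ for all $t$.

Choose distinct $R_i=A+t_iG\in K$ for $i=0,1$. (Here the indices $0,1$ are labels, not exponents $p$.) The midpoint $R=\frac12(R_0+R_1)$ lies in $K$ by convexity, so $\|R\|_\infty=1$, and there is a unit vector $u$ such that $v:=Ru$ has norm $1$. Now $v=\frac12(R_0u+R_1u)$ with $\|R_iu\|\le1$. By strict convexity of the Euclidean norm $R_0u=R_1u=v$, and so $(t_1-t_0)Gu=0$, that is, $Gu=0$.

Next, $\|R_i^*v\|\le1$ and $\langle R_i^*v,u\rangle=\langle v,R_iu\rangle=1$. This is equality in the Cauchy–Schwarz inequality, so $R_i^*v=u$ for both $i$. Subtracting, $G^*v=0$. Since $A+tG=R_0+(t-t_0)G$, we obtain for all scalars $t$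
$$(A+tG)u=v,\qquad(A+tG)^*v=u .$$

**Step 2: reduction of the size.** The purpose is to pass to $(m-1)\times(n-1)$ matrices without changing the parameter.

Let $U,V$ be unitary with first columns $v$ and $u$. The first column of $U^*(A+tG)V$ is $U^*v=e_1$. Its first row is $v^*(A+tG)V=\big((A+tG)^*v\big)^*V=u^*V=e_1^T$. Hence
$$U^*(A+tG)V=(1)\oplus(A'+tG'),\qquad A',G'\in\mathbb C^{(m-1)\times(n-1)},$$
and $G'\ne0$ because $U^*GV=(0)\oplus G'$. So for all $t$
$$\|A+tG\|_p^p=1+\|A'+tG'\|_p^p ,$$
and both problems have the same $c_p$-minimizing parameter $t_p$.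

They also have the same lexicographically minimal parameter $t_\infty$. The vector $\sigma(A+tG)$ is $\sigma(A'+tG')$ with an entry $1$ inserted. By Lemma 5, comparing two singular value vectors lexicographically amounts to comparing their sums of $p$-th powers for large $p$, and inserting a common entry $1$ adds $1$ to both sums. So the lexicographic comparison of two parameters is the same in both problems.

By the induction hypothesis for $A',G'$ we have $t_p\to t_\infty$, that is, $X_p\to X_\infty$. $\square$

## Hyperplanes: duality gives $X_p$ explicitly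

**Proposition 8.** If $\dim\mathcal M=mn-1$, then $X_p\to X_\infty$.

Here $\mathcal M=\{X:\operatorname{tr}(H^*X)=0\}$ for some $H\ne0$. Put $\alpha=\operatorname{tr}(H^*A)$. If $\alpha=0$, then $A\in\mathcal M$ and $X_p=X_\infty=A$. So let $\alpha\ne0$; the residuals are exactly the $R$ with $\operatorname{tr}(H^*R)=\alpha$. Let $r=\operatorname{rank}H$, let
$$H=\sum_{j\le r}h_ju_jv_j^*,\qquad h_1\ge\dots\ge h_r>0,$$
be a singular value decomposition, and let $\frac1p+\frac1q=1$.

**Step 1: the minimizer for finite $p$.** The purpose is a formula for $R_p$, by finding the case of equality in Hölder's inequality.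

Every residual satisfies $|\alpha|=|\operatorname{tr}(H^*R)|\le\|H\|_q\|R\|_p$, so $\|R\|_p\ge|\alpha|/\|H\|_q$. Consider
$$R^{(p)}=\frac{\alpha}{\sum_jh_j^q}\sum_{j\le r}h_j^{q-1}u_jv_j^* .$$
Since $\operatorname{tr}\big((u_iv_i^*)^*u_jv_j^*\big)=\delta_{ij}$, we have $\operatorname{tr}(H^*R^{(p)})=\alpha$. The nonzero singular values of $R^{(p)}$ are $|\alpha|h_j^{q-1}/\sum_ih_i^q$, and $(q-1)p=q$, so
$$\|R^{(p)}\|_p=|\alpha|\Big(\sum_jh_j^q\Big)^{-1}\Big(\sum_jh_j^q\Big)^{1/p}=|\alpha|\Big(\sum_jh_j^q\Big)^{-1/q}=\frac{|\alpha|}{\|H\|_q}.$$
The lower bound is attained, so $R^{(p)}=R_p$ by uniqueness.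

**Step 2: the limit is the strict residual.** As $p\to\infty$ we have $q\to1$, so
$$R_p\to R_\star:=\frac{\alpha}{\|H\|_1}\sum_{j\le r}u_jv_j^*,\qquad\sigma(R_\star)=(\underbrace{\mu,\dots,\mu}_{r},0,\dots,0),\qquad\mu=\frac{|\alpha|}{\|H\|_1}.$$
By Lemma 3, $R_\star\in K$, so $E=\mu$. Let $R\in K$. By von Neumann's trace inequality and $\sigma_j(R)\le\mu$,
$$|\alpha|=|\operatorname{tr}(H^*R)|\le\sum_{j\le r}h_j\sigma_j(R)\le\mu\sum_{j\le r}h_j=|\alpha| .$$
So equality holds throughout, and since each $h_j>0$, we get $\sigma_j(R)=\mu$ for all $j\le r$. Thus $\sigma(R)$ is lexicographically at least $\sigma(R_\star)$ for every $R\in K$. Residuals outside $K$ have $\sigma_1>\mu$ and are larger too. So $R_\star$ is the strict residual, and $X_p=A-R_p\to A-R_\star=X_\infty$. $\square$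

The cases $d\in\{0,mn\}$, $\min(m,n)\le2$, $d=1$ (Proposition 7) and $d=mn-1$ (Proposition 8) give the "if" part of Theorem 2, and Proposition 6 gives the "only if" part. This proves Theorem 2 for complex matrices. $\blacksquare$

## Real matrices and real subspaces

For real $A$ and a real subspace $\mathcal M\subset\mathbb R^{m\times n}$ of real dimension $d$, let us go through the proofs and see that nothing changes. Lemmas 3, 4 and 5, and the cases $d\in\{0,mn\}$ and $\min(m,n)\le2$, use only that $A+\mathcal M$ is closed and convex and that the Schatten norms with $1<p<\infty$ are strictly convex. In Proposition 6 the matrices $A$, $G_1$, $G_2$ and the elements of $T$ are real; the maps in Step 2 are real, and the conjugation argument is not needed. In Proposition 7 the midpoint $R$ is real, so the vector $u$ can be chosen real, and $U,V$ can be chosen orthogonal. In Proposition 8 the matrix $H$ and its singular value decomposition can be taken real, and then so is $R^{(p)}$. So the classification of Theorem 2 holds word for word over $\mathbb R$.
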